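\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{question}{Question}
\newtheorem*{bs}{Theorem (Bollob\'as--Scott)}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Judicious partitions that also control unions of parts}


\begin{abstract}
A problem suggested by Bollob\'as and Scott asks whether every graph with $n$ vertices and $m$ edges has a vertex partition into $k$ parts in which each part satisfies the sharp bound $e(V_i)\le \frac{m}{k^2}+\frac{k-1}{2k^2}\bigl(\sqrt{2m+1/4}-\frac12\bigr)$ and, at the same time, each pair of parts satisfies $e(V_i\cup V_j)\le\frac{12m}{(k+1)(k+2)}+O(n)$. Reading $O(n)$ as $C_kn$ with $C_k$ depending only on $k$, we show that the answer is yes for every $k\ge2$. The pair bound even holds in the form $\frac{4m}{k^2}+C_kn$, and the union of any $s$ parts spans at most $\frac{s^2}{k^2}m+C_k'n$ edges. These leading coefficients are optimal, and for $k\ge3$ an additive term of order $n$ after $\frac{4m}{k^2}$ is unavoidable. The proof distinguishes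 graphs according to whether the maximum cut exceeds $m/2$ by more than a certain constant, depending on $k$, times $n$.
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. For a graph $G$ and $U\subseteq V(G)$, let $e(U)$ be the number of edges with both ends in $U$; for disjoint $U,U'$ let $e(U,U')$ be the number of edges between them. A \emph{$k$-partition} is a partition $V(G)=V_1\cup\dots\cup V_k$ into pairwise disjoint, possibly empty sets. Write $[k]=\{1,\dots,k\}$, $V_S=\bigcup_{i\in S}V_i$ for $S\subseteq[k]$, and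
\[
h(m)=\sqrt{2m+\tfrac14}-\tfrac12 ,
\]
so that $h\bigl(\binom n2\bigr)=n-1$ for $n\ge1$.

In a uniformly random $k$-partition an edge lies inside $V_i$ with probability $1/k^2$ and inside $V_i\cup V_j$ with probability $4/k^2$. A \emph{judicious} partition problem asks for one partition in which several such quantities are small simultaneously. For single parts there is a sharp result.

\begin{bs}
Let $k\ge2$. Every graph with $m$ edges has a $k$-partition with
\begin{equation}\label{eq:single}
e(V_i)\le \frac{m}{k^2}+\frac{k-1}{2k^2}\,h(m)\qquad(1\le i\le k).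
\end{equation}
The only extremal graphs are the complete graphs $K_{kt+1}$, $t\ge1$.
\end{bs}

We use only the existence statement, and it is our only external input. For pairs of parts, a natural benchmark is $K_{k+2}$. In any $k$-partition of it some two parts together contain at least four vertices: if the largest part has at least three vertices, then either another part is nonempty or the largest part has all $k+2\ge4$ vertices; and if all parts have at most two vertices, then at least two parts have exactly two. Hence some $e(V_i\cup V_j)$ is at least $6=\frac{12m}{(k+1)(k+2)}$, so a bound $e(V_i\cup V_j)\le\frac{12m}{(k+1)(k+2)}$ is best possible for $K_{k+2}$. The following problem, suggested by Bollob\'as and Scott, is posed in \cite{JP}.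

\begin{question}
For any integer $k\ge2$ and any graph $G$ with $m$ edges and $n$ vertices, is there a $k$-partition that satisfies \eqref{eq:single} and
\[
e(V_i\cup V_j)\le\frac{12m}{(k+1)(k+2)}+O(n)\qquad(1\le i<j\le k)\,?
\]
\end{question}

The quantifiers in $O(n)$ are not spelled out there. We adopt the following interpretation: for each fixed $k$ there is a constant $C_k$, depending only on $k$ and not on $G$, such that the term is at most $C_kn$. For $k=2$ the pair condition is void and needs no additive term, since $V_1\cup V_2=V(G)$ and $\frac{12}{(k+1)(k+2)}=1$.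

Once an error of order $n$ is allowed, the single graph $K_{k+2}$ is no longer an obstacle, and the random partition suggests the coefficient $4/k^2$. This is indeed the truth. Put
\[
q=\frac{k(k+1)}2,\qquad R_k=(k-1)\frac{q(q+1)}2+q .
\]

\begin{theorem}\label{thm:main}
Let $k\ge2$. Every graph $G$ with $n\ge1$ vertices and $m$ edges has a $k$-partition such that
\begin{enumerate}
\item[\textup{(i)}] $e(V_i)\le\frac m{k^2}+\frac{k-1}{2k^2}h(m)$ for all $i$;
\item[\textup{(ii)}] $e(V_i\cup V_j)\le\frac{4m}{k^2}+C_kn$ for all $i<j$, where $C_k=16k^2R_k+1$;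
\item[\textup{(iii)}] more generally, $e(V_S)\le\frac{|S|^2}{k^2}m+C_k'n$ for all $S\subseteq[k]$, where $C_k'=8k^4R_k+k$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:question}
The answer to the Question is yes for every $k\ge2$: the partition of Theorem~\ref{thm:main} satisfies \eqref{eq:single} and $e(V_i\cup V_j)\le\frac{12m}{(k+1)(k+2)}+C_kn$ for all $i<j$. If moreover $k\ge3$ and
\[
m\ge\frac{k^2(k+1)(k+2)}{4(2k+1)(k-2)}\,C_k\,n,
\]
then $e(V_i\cup V_j)\le\frac{12m}{(k+1)(k+2)}$ for all $i<j$, with no additive term.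
\end{corollary}

\begin{proof}
Since $12k^2-4(k+1)(k+2)=8k^2-12k-8=4(2k+1)(k-2)$,
\[
\frac{12}{(k+1)(k+2)}-\frac4{k^2}=\frac{4(2k+1)(k-2)}{k^2(k+1)(k+2)}\ge0\qquad(k\ge2),
\]
with equality only for $k=2$. The first claim follows from (i) and (ii). The hypothesis of the second says precisely that $C_kn\le\bigl(\frac{12}{(k+1)(k+2)}-\frac4{k^2}\bigr)m$, so it too follows from (ii).
\end{proof}

\begin{theorem}\label{thm:sharp}
The following hold even if requirement \textup{(i)} is dropped.
\begin{enumerate}
\item[\textup{(a)}] Let $k\ge2$. For each $1\le s\le k$, the coefficient $s^2/k^2$ in \textup{(iii)} for $|S|=s$ cannot be replaced by a smaller constant, whatever the $O_k(n)$ term. In particular $4/k^2$ in \textup{(ii)} is best possible.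
\item[\textup{(b)}] Let $k\ge3$. The term $C_kn$ in \textup{(ii)} cannot be replaced by $o(n)$. In every $k$-partition of the star $K_{1,n-1}$, $n\ge2$, some pair satisfies $e(V_i\cup V_j)\ge\frac{4m}{k^2}+\frac{(k-2)^2}{k^2(k-1)}(n-1)$. In every $k$-partition of $K_{kt+1}$, where $n=kt+1$ and $t\ge1$, some pair satisfies $e(V_i\cup V_j)\ge\frac{4m}{k^2}+\frac{k-2}{k^2}(n-1)$.
\item[\textup{(c)}] Let $k\ge8$. The term $O(n)$ in the Question, with coefficient $\frac{12}{(k+1)(k+2)}$, cannot be replaced by $o(n)$.
\end{enumerate}
\end{theorem}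

\section{Two examples and the plan}\label{sec:examples}

It is convenient to work with one quadratic form. For $y,z\colon V(G)\to\mathbb R$ put
\[
\Phi(y)=\sum_{uv\in E}y(u)y(v),\qquad B(y,z)=\sum_{uv\in E}\bigl(y(u)z(v)+z(u)y(v)\bigr).
\]
Then $B$ is symmetric and bilinear, $\Phi(y+z)=\Phi(y)+B(y,z)+\Phi(z)$, and, with $\mathbf 1_U$ the indicator function of $U$,
\[
e(U)=\Phi(\mathbf 1_U),\qquad e(U,U')=B(\mathbf 1_U,\mathbf 1_{U'})\ \ (U\cap U'=\emptyset),\qquad B(\mathbf 1,g)=\sum_v d(v)g(v),
\]
where $d(v)$ is the degree of $v$ and $\mathbf 1$ is the constant function.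

The first case in which the pair bound is not void is $k=3$. Two graphs illustrate the two cases of the proof.

\paragraph{A complete bipartite graph.} Let $k=3$ and $G=K_{N,N}$ with sides $X,Y$, so $m=N^2$ and $n=2N$. The partition $V_1=X$, $V_2=Y$, $V_3=\emptyset$ has $e(V_i)=0$ for all $i$, so it satisfies \eqref{eq:single}; but $e(V_1\cup V_2)=m$ exceeds $\frac{12m}{20}$ by $\frac25N^2$. So \eqref{eq:single} does not imply the pair bound, and we must choose another partition.

We perturb the uniform distribution of the vertices over the parts, in the direction of the cut $(X,Y)$. Let $f=+1$ on $X$ and $f=-1$ on $Y$, let $(w_1,w_2,w_3)=(-\frac16,\frac1{12},\frac1{12})$, and put a proportion $\frac13+w_if$ of the vertices into $V_i$: the side $X$ is split in proportions $(\frac16,\frac5{12},\frac5{12})$ and the side $Y$ in proportions $(\frac12,\frac14,\frac14)$. If $12\mid N$ this is an honest partition. With $s=|S|$ and $w(S)=\sum_{i\in S}w_i$,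
\[
e(V_S)=\Bigl(\frac s3+w(S)\Bigr)\Bigl(\frac s3-w(S)\Bigr)N^2=\Bigl(\frac{s^2}9-w(S)^2\Bigr)m .
\]
Thus the single parts $V_1,V_2,V_3$ span $\frac1{12}m,\frac5{48}m,\frac5{48}m$ edges, all below $\frac19m$, and the pairs $V_1\cup V_2$, $V_1\cup V_3$, $V_2\cup V_3$ span $\frac7{16}m,\frac7{16}m,\frac5{12}m$, all below $\frac49m$. The signs of the $w_i$ are irrelevant, because the gain is quadratic: parts leaning to $X$ and parts leaning to $Y$ both profit. We only need $\sum w_i=0$, so that the proportions add up to $1$; $|w_i|\le\frac13$, so that they are nonnegative; and $w_i\ne0$ for each $i$, so that each single part gains.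

\paragraph{A complete graph.} Let $k=3$ and $G=K_n$. Here there is almost no gain from any cut, since $\Phi(f)=\frac12\bigl(\sum_vf(v)\bigr)^2-\frac12\sum_vf(v)^2\ge-\frac n2$ for every $f\colon V\to[-1,1]$. But then no special choice is needed. Take any partition satisfying \eqref{eq:single}. Applying the inequality to $f=\mathbf 1_{V_i}-\mathbf 1_{V_j}$ gives
\[
-\tfrac n2\le\Phi(f)=e(V_i)+e(V_j)-e(V_i,V_j),
\]
so $e(V_i,V_j)$ is at most $e(V_i)+e(V_j)+\frac n2$, and
\[
e(V_i\cup V_j)\le2\bigl(e(V_i)+e(V_j)\bigr)+\tfrac n2\le\tfrac{4m}9+\tfrac49h(m)+\tfrac n2\le\tfrac{4m}9+n ,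
\]
because $h(m)=n-1$. Here the single-part bound implies the pair bound.

\paragraph{The plan.} For a general graph put
\begin{equation}\label{eq:sigma}
\sigma=\max\bigl\{-\Phi(f):\ f\colon V(G)\to[-1,1]\bigr\}\ge0 .
\end{equation}
Since $\Phi$ is affine in each single value $f(v)$ (there are no loops), the maximum is attained at some $f\colon V\to\{-1,1\}$. For such an $f$, if $r$ edges join $f^{-1}(1)$ to $f^{-1}(-1)$, then $-\Phi(f)=r-(m-r)=2r-m$; so $\sigma$ is twice the amount by which the maximum cut exceeds $m/2$. If $\sigma$ is at most a constant times $n$, we argue as for the complete graph. If $\sigma$ is larger, we perturb the uniform distribution as for the bipartite graph. The perturbation yields only a fractional partition, so it must be rounded, and because \eqref{eq:single} is an exact bound the gain has to pay for the rounding. The gain is of order $\sigma$; the next section shows that the cost is of order at most $n$. This is why a threshold linear in $n$ separates the two cases.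

\section{Rounding a fractional partition}\label{sec:rounding}

A \emph{fractional $k$-partition} is a family $x=(x_1,\dots,x_k)$ of functions $x_i\colon V\to[0,1]$ with $\sum_ix_i(v)=1$ for every $v$. For $S\subseteq[k]$ put $x_S=\sum_{i\in S}x_i$. If every value $x_i(v)$ is $0$ or $1$, then $x$ is the family of indicator functions of a $k$-partition and $\Phi(x_S)=e(V_S)$.

If each $v$ is put independently into $V_i$ with probability $x_i(v)$, then $e(V_S)$ has expectation $\Phi(x_S)$. This is not enough for us: for $K_n$ and constant $x_S=p\in(0,1)$ we have $e(V_S)=\binom Z2$ with $Z$ binomial, so $e(V_S)$ typically deviates from its mean by order $n^{3/2}$. We need error $O(n)$, and we get it by moving only in directions in which all the quantities $\Phi(x_S)$ are stationary. Such directions exist as soon as there are more free parameters than linear conditions, hence already among directions supported on a bounded number of vertices; then the second-order change is bounded as well.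

\begin{lemma}\label{lem:round}
Let $k\ge2$. For every fractional $k$-partition $x$ of a graph with $n\ge1$ vertices there is a $k$-partition with
\[
|e(V_S)-\Phi(x_S)|\le R_kn\qquad\text{for all }S\subseteq[k]\text{ simultaneously.}
\]
\end{lemma}

\begin{proof}
Call a vertex $v$ \emph{floating} if some $x_i(v)$ is neither $0$ nor $1$. Then at least two of the numbers $x_1(v),\dots,x_k(v)$ are positive, and all positive ones lie in $(0,1)$. As long as there are at least $q+1$ floating vertices, we modify $x$ as follows.

\emph{Choosing a direction.} Choose a set $W$ of $q+1$ floating vertices and, for each $w\in W$, two indices $a_w\ne b_w$ with $x_{a_w}(w),x_{b_w}(w)\in(0,1)$. For real numbers $\lambda_w$ ($w\in W$) let $z=(z_1,\dots,z_k)$ be given by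
\[
z_{a_w}(w)=\lambda_w,\qquad z_{b_w}(w)=-\lambda_w\qquad(w\in W),
\]
all other values being $0$. Then $\sum_iz_i=0$. Writing $z_S=\sum_{i\in S}z_i$, we have
\begin{equation}\label{eq:taylor}
\Phi(x_S+\tau z_S)=\Phi(x_S)+\tau B(x_S,z_S)+\tau^2\Phi(z_S)\qquad(\tau\in\mathbb R).
\end{equation}
We want $B(x_S,z_S)=0$ for all $S$. By bilinearity,
\[
B(x_S,z_S)=\sum_{i\in S}B(x_i,z_i)+\sum_{\substack{i<j\\ i,j\in S}}\bigl(B(x_i,z_j)+B(x_j,z_i)\bigr),
\]
so it suffices that
\[
B(x_i,z_i)=0\quad(i\in[k]),\qquad B(x_i,z_j)+B(x_j,z_i)=0\quad(1\le i<j\le k).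
\]
For the given $x$ these are $k+\binom k2=q$ homogeneous linear equations in the $q+1$ unknowns $\lambda_w$. Fix a nonzero solution.

\emph{Moving.} Some $\lambda_w$ is nonzero, so one of $x_{a_w}(w)$, $x_{b_w}(w)$ decreases linearly along $x+\tau z$ as $\tau$ grows from $0$. Let $\tau>0$ be the first time at which some $x_{a_w}(w)$ or $x_{b_w}(w)$ with $w\in W$ becomes $0$, and replace $x$ by $x+\tau z$. All values stay nonnegative and the sums at each vertex stay $1$, so this is again a fractional $k$-partition. Values that were $0$ are unchanged, and at least one positive value has become $0$. The number of pairs $(i,v)$ with $x_i(v)>0$ is at most $kn$ at the start and always at least $n$. Hence there are at most $(k-1)n$ steps.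

\emph{The cost of a step.} By \eqref{eq:taylor}, $\Phi(x_S)$ changes by exactly $\Phi(\tau z_S)$. For $w\in W$ the value $x_{a_w}(w)$ lies in $[0,1]$ before and after the step and changes by $\tau\lambda_w$, so $|\tau\lambda_w|\le1$. As $z_S(w)\in\{0,\lambda_w,-\lambda_w\}$, each edge inside $W$ contributes at most $1$ in absolute value to $\Phi(\tau z_S)$, and other edges contribute $0$. The graph is simple, so the change is at most $\binom{q+1}2=\frac{q(q+1)}2$ in absolute value.

\emph{The last vertices.} When at most $q$ floating vertices remain, we treat them one at a time, assigning each to an arbitrary part. When $v$ is treated, $x_S(v)$ changes by at most $1$, and $\Phi(x_S)$ is affine in $x_S(v)$ with slope $\sum_{u\sim v}x_S(u)\in[0,d(v)]$. So $\Phi(x_S)$ changes by at most $d(v)\le n-1$.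

Altogether $\Phi(x_S)$ changes by at most $(k-1)n\cdot\frac{q(q+1)}2+q(n-1)\le R_kn$.
\end{proof}

\begin{remark}
Simplicity of the graph matters here. For two vertices joined by $M$ parallel edges, $k=2$ and constant $x_1=x_2=\frac12$, we have $\Phi(x_1)=\frac M4$ while $e(V_1)\in\{0,M\}$ for every partition, so the error is at least $\frac M4$.
\end{remark}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

Let $\sigma$ be as in \eqref{eq:sigma}.

\subsection*{Large cut surplus: $\sigma\ge16k^2R_kn$}

Here $\sigma>0$, so $m\ge1$. Choose $f\colon V\to\{-1,1\}$ with $\Phi(f)=-\sigma$. If we used the functions $\frac1k\mathbf 1+w_if$ as in the bipartite example, the expansion of $\Phi\bigl(\frac1k\mathbf 1+w_if\bigr)$ would contain the linear term $\frac{w_i}k\sum_vd(v)f(v)$. It vanishes in the example, but in general it could outweigh the gain $w_i^2\sigma$ in those parts where it is positive. We therefore subtract from $f$ its degree-weighted mean. Put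
\[
c=\frac1{2m}\sum_vd(v)f(v)\in[-1,1],\qquad g=f-c\mathbf 1 .
\]
Then $|g(v)|\le2$ for all $v$. Using $B(\mathbf 1,f)=2mc$, $B(\mathbf 1,\mathbf 1)=2m$ and $\Phi(\mathbf 1)=m$ we get
\[
B(\mathbf 1,g)=2mc-2mc=0,\qquad
\Phi(g)=\Phi(f)-c\,B(\mathbf 1,f)+c^2m=-\sigma-mc^2\le-\sigma .
\]
So centering removes the linear term and does not reduce the gain.

Next choose real numbers $w_1,\dots,w_k$ with
\[
\sum_iw_i=0,\qquad\frac1{4k}\le|w_i|\le\frac1{2k}\quad(1\le i\le k).
\]
For even $k$ let half of them be $\frac1{2k}$ and half $-\frac1{2k}$. For odd $k\ge3$ let $\frac{k-1}2$ of them be $-\frac1{2k}$ and the other $\frac{k+1}2$ be $\frac{k-1}{k+1}\cdot\frac1{2k}$; the latter are at least $\frac1{4k}$ because $\frac{k-1}{k+1}\ge\frac12$.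

Let $x_i=\frac1k\mathbf 1+w_ig$. Since $|w_ig(v)|\le\frac1{2k}\cdot2=\frac1k$, each $x_i$ is nonnegative; since $\sum_iw_i=0$, the $x_i$ add up to $\mathbf 1$. So $x$ is a fractional $k$-partition. For $S\subseteq[k]$ with $|S|=s$ and $w(S)=\sum_{i\in S}w_i$,
\[
\Phi(x_S)=\Phi\Bigl(\frac sk\mathbf 1+w(S)g\Bigr)=\frac{s^2}{k^2}m+\frac sk\,w(S)\,B(\mathbf 1,g)+w(S)^2\Phi(g)\le\frac{s^2}{k^2}m-w(S)^2\sigma .
\]
Apply Lemma~\ref{lem:round} to $x$. For single parts $w_i^2\ge\frac1{16k^2}$, and so
\[
e(V_i)\le\frac m{k^2}-\frac\sigma{16k^2}+R_kn\le\frac m{k^2}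
\]
by the assumption on $\sigma$; since $h(m)\ge0$, this gives (i). For larger $S$ the sum $w(S)$ may vanish, but then an error of order $n$ is allowed: for every $S$ we have $e(V_S)\le\frac{s^2}{k^2}m+R_kn$. As $R_k\le C_k$ and $R_k\le C_k'$, both (ii) and (iii) follow.

\subsection*{Small cut surplus: $\sigma<16k^2R_kn$}

Take a $k$-partition satisfying \eqref{eq:single}, which exists by the Bollob\'as--Scott theorem. It satisfies (i), and we claim that it satisfies (ii) and (iii). For $i\ne j$ the function $f=\mathbf 1_{V_i}-\mathbf 1_{V_j}$ takes values in $[-1,1]$; that it takes the value $0$ outside $V_i\cup V_j$ is the reason for maximizing over the whole cube in \eqref{eq:sigma}. Hence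
\[
-\sigma\le\Phi(f)=e(V_i)+e(V_j)-e(V_i,V_j),
\qquad\text{that is,}\qquad
e(V_i,V_j)\le e(V_i)+e(V_j)+\sigma .
\]
Let $S\subseteq[k]$ with $|S|=s$. Sum this inequality over the $\binom s2$ pairs in $S$ and add $\sum_{i\in S}e(V_i)$. Each $e(V_i)$ with $i\in S$ is then counted $(s-1)+1=s$ times, so
\begin{align*}
e(V_S)&=\sum_{i\in S}e(V_i)+\sum_{\substack{i<j\\ i,j\in S}}e(V_i,V_j)
\le s\sum_{i\in S}e(V_i)+\frac{s(s-1)}2\sigma\\
&\le\frac{s^2}{k^2}m+\frac{s^2(k-1)}{2k^2}h(m)+\frac{s(s-1)}2\sigma .
\end{align*}
Since $h$ is increasing and $m\le\binom n2$, we have $h(m)\le n-1$.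

For $s=2$ we use $\frac{2(k-1)}{k^2}\le\frac12$, which is equivalent to $(k-2)^2\ge0$, and obtain
\[
e(V_i\cup V_j)\le\frac{4m}{k^2}+\Bigl(\frac12+16k^2R_k\Bigr)n\le\frac{4m}{k^2}+C_kn .
\]
For general $s\le k$ we have $\frac{s^2(k-1)}{2k^2}\le\frac k2$ and $\frac{s(s-1)}2\cdot16k^2R_k\le8k^4R_k$, and obtain
\[
e(V_S)\le\frac{s^2}{k^2}m+\Bigl(\frac k2+8k^4R_k\Bigr)n\le\frac{s^2}{k^2}m+C_k'n .
\]
This proves (ii) and (iii), and completes the proof of Theorem~\ref{thm:main}.\qed

\section{Optimality: proof of Theorem \ref{thm:sharp}}\label{sec:sharp}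

For (a) we use that in a complete graph some union of $s$ parts is at least average in size. For the linear term there are two obstructions: in a star the center makes one part special, and in $K_{kt+1}$ divisibility prevents perfect balance.

\paragraph{(a)} Let $G=K_n$ with $n\ge k$. In any $k$-partition the $s$ largest parts together contain at least $sn/k\ge1$ vertices. As $y\mapsto\frac12y(y-1)$ is increasing for $y\ge1$, some $S$ with $|S|=s$ satisfies
\[
e(V_S)\ge\frac12\cdot\frac{sn}k\Bigl(\frac{sn}k-1\Bigr)=\frac{s^2}{k^2}\cdot\frac{n^2}2-\frac{sn}{2k}.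
\]
Let $0\le\alpha<s^2/k^2$ and let $C$ be any constant. Since $m\le n^2/2$, we have $\alpha m+Cn\le\alpha\frac{n^2}2+Cn$, which is smaller than the right-hand side above when $n$ is large. A negative coefficient would give an even smaller bound than $\alpha=0$.

\paragraph{(b)} Let $k\ge3$. \emph{Stars.} Let $G=K_{1,n-1}$ with $n\ge2$, so $m=n-1$. We may assume that the center lies in $V_1$. Let $\ell_1$ be the number of leaves in $V_1$. The edge to each of these is counted in all $k-1$ sets $V_1\cup V_j$, and the edge to each other leaf in exactly one, so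
\[
\sum_{j=2}^ke(V_1\cup V_j)=(k-1)\ell_1+(n-1-\ell_1)\ge n-1 .
\]
Hence some $j$ satisfies
\begin{equation}\label{eq:star}
e(V_1\cup V_j)\ge\frac{n-1}{k-1}=\frac{4m}{k^2}+\frac{(k-2)^2}{k^2(k-1)}(n-1),
\end{equation}
where we used $k^2-4(k-1)=(k-2)^2$.

\emph{Complete graphs.} Let $G=K_{kt+1}$ with part sizes $n_1\ge n_2\ge\dots\ge n_k$. Then $n_1\ge t+1$, and $n_2\ge\frac{n-n_1}{k-1}$ because $n_2$ is at least the average of $n_2,\dots,n_k$. So
\[
n_1+n_2\ge\frac{(k-2)n_1+n}{k-1}\ge\frac{(k-2)(t+1)+kt+1}{k-1}=\frac{(k-1)(2t+1)}{k-1}=2t+1 ,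
\]
and some pair has $e(V_i\cup V_j)\ge\binom{2t+1}2=2t^2+t$. On the other hand $m=\frac{kt(kt+1)}2$, so $\frac{4m}{k^2}=\frac{2t(kt+1)}k=2t^2+\frac{2t}k$. The excess is at least $t\bigl(1-\frac2k\bigr)=\frac{k-2}{k^2}\cdot kt=\frac{k-2}{k^2}(n-1)$.

For $k\ge3$ both lower bounds on the excess are $n-1$ times a positive constant depending only on $k$, so no $o(n)$ term suffices.

\paragraph{(c)} For the star $K_{1,n-1}$ the first inequality in \eqref{eq:star} shows that some pair satisfies
\[
e(V_1\cup V_j)-\frac{12m}{(k+1)(k+2)}\ge\Bigl(\frac1{k-1}-\frac{12}{(k+1)(k+2)}\Bigr)(n-1)=\frac{(k-2)(k-7)}{(k-1)(k+1)(k+2)}(n-1),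
\]
because $(k+1)(k+2)-12(k-1)=k^2-9k+14=(k-2)(k-7)$. For $k\ge8$ this is $n-1$ times a positive constant depending only on $k$.\qed

\medskip
For $3\le k\le7$ the last expression is not positive, so this star estimate gives no excess over $\frac{12m}{(k+1)(k+2)}$; Theorem~\ref{thm:sharp}(c) makes no statement in that range.

\begin{thebibliography}{9}
\bibitem{JP} \emph{Judicious Partitions Of Graphs And Hypergraphs}, \texttt{https://core.ac.uk/download/4758124.pdf}.
\end{thebibliography}

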